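\title{Complementary cycles in highly connected multipartite tournaments}

\begin{abstract}
A digraph is cycle complementary if two vertex-disjoint directed cycles cover its vertex set. Volkmann conjectured that, with finitely many exceptions, every $(\alpha+1)$-strong multipartite tournament with independence number $\alpha$ is cycle complementary. We prove that this holds for every such digraph with at least $1731$ vertices. For $\alpha\ge2$ we show that $\alpha$-strong connectivity already suffices, and that this is best possible. The main step states that an $\alpha$-strong multipartite tournament on $n\ge1731$ or $n\ge12\alpha+4$ vertices is cycle complementary as soon as it has a cycle factor with at least two cycles. The proofs take place in an auxiliary digraph whose cycles describe the ways of exchanging successors in a cycle factor.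
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite and have no loops or multiple arcs; a pair of opposite arcs, that is, a $2$-cycle, is allowed in general. Paths and cycles are directed. We write $x\to y$ if $xy$ is an arc, and then $y$ is an \emph{out-neighbor} of $x$ and $x$ an \emph{in-neighbor} of $y$. For disjoint vertex sets, $A\Rightarrow B$ means that $a\to b$ for all $a\in A$ and $b\in B$.

A \emph{multipartite tournament} is an orientation of a complete $c$-partite graph for some $c\ge2$: the vertex set is partitioned into $c$ nonempty independent sets, the \emph{partite sets}, and any two vertices in different partite sets are joined by exactly one arc. An independent set lies inside one partite set, so the independence number $\alpha(D)$ is the size of a largest partite set. It measures how far $D$ is from a tournament, which is the case $\alpha(D)=1$.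

A digraph $D$ is \emph{strong} if it has a path from $x$ to $y$ for all vertices $x,y$. It is \emph{$k$-strong} if $|V(D)|\ge k+1$ and $D-X$ is strong for every $X\subseteq V(D)$ with $|X|<k$. A \emph{cycle factor} of $D$ is a set of disjoint cycles covering $V(D)$, and $D$ is \emph{cycle complementary} if it has a cycle factor with exactly two cycles.

How much connectivity forces a multipartite tournament to be cycle complementary? First of all there must be some cycle factor. The $\alpha$ vertices of a largest partite set $Y$ then have $\alpha$ distinct successors, all outside $Y$. In a $k$-strong digraph, $Y$ has at least $k$ out-neighbors, since deleting them leaves the vertices of $Y$ without outgoing arcs, but it need not have more. So the required connectivity must grow with $\alpha$.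

\begin{example}\label{ex:nofactor}
Let $\alpha\ge2$ and $m\ge\alpha$. Take partite sets $Y$ and $S$ with $|Y|=\alpha$ and $|S|=\alpha-1$, and any tournament $R$ on $m$ vertices, each forming its own partite set, and let $Y\Rightarrow S\Rightarrow R\Rightarrow Y$. The independence number is $\alpha$. After deleting fewer than $\alpha-1$ vertices all three sets are still nonempty, so the remaining digraph is strong; hence the digraph is $(\alpha-1)$-strong. It has no cycle factor, because the $\alpha$ vertices of $Y$ have only $\alpha-1$ out-neighbors.
\end{example}

We shall see in Section~\ref{sec:up} that $\alpha$-strong connectivity does give a cycle factor, so $\alpha$ is the first guess for the threshold. For tournaments this guess fails.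

\begin{example}\label{ex:tournament}
Let $n\ge3$, and consider the tournament on $v_1,\dots,v_n$ with $v_i\to v_j$ for $i<j$, except that $v_n\to v_1$. It is strong, since $v_1v_2\cdots v_nv_1$ is a Hamiltonian cycle. Along every other arc the index increases, so all cycles use the arc $v_nv_1$, and there are no two disjoint cycles.
\end{example}

A statement valid for all $\alpha$ therefore has to assume at least $(\alpha+1)$-strong connectivity, and even then small digraphs must be excluded.

\begin{example}\label{ex:small}
The tournament on $\{0,1,2,3,4\}$ with $i\to i+1$ and $i\to i+2$ modulo $5$ is $2$-strong: deleting $0$ leaves the cycle $1\to2\to3\to4\to1$, and the other vertices are equivalent under rotation. Two disjoint cycles in a tournament need six vertices, so it is not cycle complementary.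
\end{example}

This leads to the following conjecture, which is recorded in~\cite{CDG}.

\medskip
\noindent\textbf{Conjecture} (Volkmann, 2002)\textbf{.} \emph{Every $(\alpha(D)+1)$-strong multipartite tournament $D$ is cycle complementary, unless $D$ is a member of a finite family of multipartite tournaments.}
\medskip

We prove the conjecture. In the three theorems below, $D$ is a multipartite tournament with $n$ vertices and independence number $\alpha$.

\begin{theorem}\label{thm:main}
If $D$ is $(\alpha+1)$-strong and $n\ge1731$, then $D$ is cycle complementary. Hence, up to isomorphism, only finitely many $(\alpha(D)+1)$-strong multipartite tournaments $D$ are not cycle complementary.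
\end{theorem}

For $\alpha\ge2$ the first guess is the truth.

\begin{theorem}\label{thm:strong}
If $\alpha\ge2$, $D$ is $\alpha$-strong, and $n\ge1731$ or $n\ge12\alpha+4$, then $D$ is cycle complementary. This is best possible: for each $\alpha\ge2$ there are infinitely many $(\alpha-1)$-strong multipartite tournaments with independence number $\alpha$ that have no cycle factor at all. For $\alpha=1$ the hypothesis ``$(\alpha+1)$-strong'' of Theorem~\ref{thm:main} cannot be weakened to ``$\alpha$-strong'', even up to finitely many exceptions.
\end{theorem}

Both results rest on a reduction that isolates the obstruction seen in Example~\ref{ex:tournament}.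

\begin{theorem}\label{thm:reduction}
Let $D$ be $\alpha$-strong, and let $n\ge1731$ or $n\ge12\alpha+4$. Then $D$ is cycle complementary if and only if it has a cycle factor with at least two cycles.
\end{theorem}

Starting from an arbitrary cycle factor, we thus have to raise the number of cycles if it is one and lower it if it is at least three. Both are done by one operation, an exchange of successors, which Section~\ref{sec:exchange} introduces. Going up from one cycle needs only an exchange that changes the parity of the number of cycles; a theorem of Chung, Goddard and Kleitman supplies it (Section~\ref{sec:up} for $(\alpha+1)$-strong digraphs, Section~\ref{sec:tight} for $\alpha$-strong ones). Going down is the larger part of the work, because the number of cycles has to be controlled exactly, and the most obvious exchange on three cycles overshoots and merges them into one. It requires a description of pairs of cycles that cannot be merged (Section~\ref{sec:two}) and of triples of such cycles in cyclic order (Section~\ref{sec:three}); Section~\ref{sec:down} puts these together.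

\section{Exchanging successors}\label{sec:exchange}

From now on $D$ is a multipartite tournament, $n=|V(D)|$, $\alpha=\alpha(D)$, and $V(x)$ is the partite set containing the vertex $x$. Two vertices $x,y$ are adjacent if and only if $V(x)\ne V(y)$. Since $D$ has no $2$-cycle, all its cycles have length at least $3$. For $x$ on a cycle $C$ we write $x^+$ and $x^-$ for its successor and predecessor on $C$, with $x^{++}=(x^+)^+$, $x^{+3}=(x^{++})^+$ and $x^{--}=(x^-)^-$, and $x\cdots x'$ denotes the subpath of $C$ from $x$ to $x'$. We write $C$ also for the vertex set of $C$ and $|C|$ for its length. One fact is used constantly: \emph{no partite set contains two consecutive vertices of a cycle.} Reversing all arcs of $D$ gives a multipartite tournament with the same partite sets and the same connectivity, in which $x^+$ and $x^-$ are interchanged; we use this symmetry to halve several arguments.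

Let $\mathcal F$ be a family of disjoint cycles of $D$ covering a set $U$. The map $\sigma(x)=x^+$ is a permutation of $U$ with $x\to\sigma(x)$ for all $x$. Conversely, the cycles of any permutation $\tau$ of $U$ with $x\to\tau(x)$ for all $x$ form such a family. To change the family we let some vertices take over the successors of others.

\begin{definition}\label{def:exchange}
The \emph{exchange digraph} $E_\sigma$ has vertex set $U$ and an arc from $u$ to $v$, written $u\rightsquigarrow v$, if $u\ne v$ and $u\to v^+$ in $D$.
\end{definition}

Unlike $D$, the exchange digraph may contain $2$-cycles.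

\begin{lemma}\label{lem:exchange}
Let $u_1\rightsquigarrow u_2\rightsquigarrow\dots\rightsquigarrow u_m\rightsquigarrow u_1$ be a cycle of $E_\sigma$. Replacing the arcs $u_iu_i^+$ by the arcs $u_iu_{i+1}^+$ $($indices modulo $m)$ turns $\mathcal F$ into a family $\mathcal F'$ of disjoint cycles covering $U$, and $|\mathcal F'|\equiv|\mathcal F|+m-1\pmod2$. In particular, if $\sigma$ comes from a Hamiltonian cycle of $D$ and $E_\sigma$ has a cycle of even length, then $D$ has a cycle factor with at least two cycles.
\end{lemma}

\begin{proof}
The permutation $\tau=\sigma\circ(u_1u_2\cdots u_m)$ sends $u_i$ to $u_{i+1}^+$ and every other $x$ to $x^+$, so $x\to\tau(x)$ for all $x\in U$. A permutation of $U$ with $t$ cycles and no fixed point has sign $(-1)^{|U|-t}$, and $(u_1\cdots u_m)$ has sign $(-1)^{m-1}$.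
\end{proof}

Three kinds of exchange occur repeatedly, and for them we need the exact outcome.

\emph{Two-cycles.} If $x\in C$, $y\in C'$ and $x\rightsquigarrow y\rightsquigarrow x$, then $x\to y^+\cdots y\to x^+\cdots x$ is a single cycle covering $C\cup C'$.

\emph{Triangles.} Let $C_1,C_2,C_3$ be disjoint cycles. A \emph{triangle} is a cycle $a_1\rightsquigarrow a_2\rightsquigarrow a_3\rightsquigarrow a_1$ with $a_i\in C_i$. It yields the single cycle $a_1\to a_2^+\cdots a_2\to a_3^+\cdots a_3\to a_1^+\cdots a_1$ covering $C_1\cup C_2\cup C_3$.

\emph{Hexagons.} A \emph{hexagon} is a cycle $a_1\rightsquigarrow a_2\rightsquigarrow a_3\rightsquigarrow b_1\rightsquigarrow b_2\rightsquigarrow b_3\rightsquigarrow a_1$ with $a_i,b_i\in C_i$ and $a_i\ne b_i$. It yields exactly two cycles covering $C_1\cup C_2\cup C_3$. Indeed, $C_i$ is cut into the segments $A_i=b_i^+\cdots a_i$ and $B_i=a_i^+\cdots b_i$; the arcs $a_1a_2^+$, $b_2b_3^+$, $a_3b_1^+$ close $A_1B_2A_3$ to a cycle, and the arcs $b_1b_2^+$, $a_2a_3^+$, $b_3a_1^+$ close $B_1A_2B_3$ to a cycle (Figure~\ref{fig:hexagon}).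

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=1.6cm,y=1.4cm]
\node (p1) at (0,1) {$b_1^+$}; \node (q1) at (1,1) {$a_1$};
\node (p2) at (2,1) {$a_2^+$}; \node (q2) at (3,1) {$b_2$};
\node (p3) at (4,1) {$b_3^+$}; \node (q3) at (5,1) {$a_3$};
\node (r1) at (0,0) {$a_1^+$}; \node (s1) at (1,0) {$b_1$};
\node (r2) at (2,0) {$b_2^+$}; \node (s2) at (3,0) {$a_2$};
\node (r3) at (4,0) {$a_3^+$}; \node (s3) at (5,0) {$b_3$};
\foreach \i in {1,2,3} {
  \draw[->] (p\i)--(q\i); \draw[->] (r\i)--(s\i);
  \draw[->,dotted] (q\i)--(r\i); \draw[->,dotted] (s\i)--(p\i); }
\draw[->,very thick] (q1)--(p2); \draw[->,very thick] (q2)--(p3);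
\draw[->,very thick] (s1)--(r2); \draw[->,very thick] (s2)--(r3);
\draw[->,very thick] (q3) to[out=160,in=20] (p1);
\draw[->,very thick] (s3) to[out=200,in=-20] (r1);
\end{tikzpicture}
\caption{A hexagon turns three cycles into two. From left to right, the three crossed quadrilaterals are the cycles $C_1,C_2,C_3$; each consists of two paths (thin arrows, possibly single vertices) and two arcs (dotted). Deleting the six dotted arcs and adding the six thick arcs leaves two cycles, the top row and the bottom row.}
\label{fig:hexagon}
\end{figure}

The following case shows the plan of the descent.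

\begin{example}\label{ex:nine}
Let $D$ be the tournament formed by three $3$-cycles $C_1=a_0a_1a_2a_0$, $C_2=b_0b_1b_2b_0$, $C_3=c_0c_1c_2c_0$ with $C_1\Rightarrow C_2\Rightarrow C_3\Rightarrow C_1$. No two of these cycles can be merged into one, since all arcs between them go in one direction. Here $u\rightsquigarrow v$ whenever $u\in C_i$ and $v\in C_{i+1}$. The triangle $a_0\rightsquigarrow b_0\rightsquigarrow c_0\rightsquigarrow a_0$ gives the Hamiltonian cycle $a_0b_1b_2b_0c_1c_2c_0a_1a_2a_0$, which is one cycle too few. The hexagon $a_0\rightsquigarrow b_0\rightsquigarrow c_0\rightsquigarrow a_1\rightsquigarrow b_1\rightsquigarrow c_1\rightsquigarrow a_0$ introduces the arcs $a_0b_1$, $b_0c_1$, $c_0a_2$, $a_1b_2$, $b_1c_2$, $c_1a_1$ and gives the complementary cycles $a_0b_1c_2c_0a_2a_0$ and $a_1b_2b_0c_1a_1$.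
\end{example}

In general we take a cycle factor with the least number $t\ge2$ of cycles and assume $t\ge3$. We show that any two of its cycles are related almost as in the example, with nearly all arcs going one way, that connectivity forces three of them into cyclic order, and that the defects in the relation $\rightsquigarrow$ are too sparse to destroy all triangles and hexagons.

\section{From one cycle to at least two}\label{sec:up}

For $A\subseteq V(D)$ let $N^+(A)$ be the set of vertices that have an in-neighbor in $A$; it may intersect $A$. A cycle factor is a permutation $\sigma$ of $V(D)$ with $v\to\sigma(v)$, that is, a perfect matching in the bipartite graph on two copies of $V(D)$ in which $v$ is joined to the copy of $w$ when $v\to w$. Hall's theorem states that a bipartite graph with sides of equal size has a perfect matching if and only if every subset $A$ of one side has at least $|A|$ neighbors. So $D$ has a cycle factor if and only if $|N^+(A)|\ge|A|$ for all $A\subseteq V(D)$. The next lemma compares the two sizes.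

\begin{lemma}\label{lem:surplus}
Let $D$ be $\alpha$-strong, let $\emptyset\ne A\subsetneq V(D)$, and put $Y=A\setminus N^+(A)$ and $S=N^+(A)\setminus A$. Then $|N^+(A)|\ge|A|$, and equality is possible only if $Y$ is a partite set and $|Y|=|S|=\alpha$. If $D$ is $(\alpha+1)$-strong, then $|N^+(A)|>|A|$.
\end{lemma}

\begin{proof}
Let $D$ be $\kappa$-strong with $\kappa\in\{\alpha,\alpha+1\}$. We have $|N^+(A)|-|A|=|S|-|Y|$. Some arc leaves $A$ because $D$ is strong, so $S\ne\emptyset$, and the difference is positive if $Y=\emptyset$. Let now $y\in Y$. No arc goes from $A$ to $Y$, so $Y$ is independent and $|Y|\le\alpha$. Suppose $|S|<\kappa$. Then $D-S$ is strong and has at least two vertices, so $y$ lies on a cycle of $D-S$. A vertex of this cycle whose predecessor is in $A$ lies in $N^+(A)\setminus S=A\cap N^+(A)$. Following the cycle from $y$, we stay in $A\cap N^+(A)$ and return to $y$, which contradicts $y\notin N^+(A)$. Hence $|S|\ge\kappa$ and $|S|-|Y|\ge\kappa-\alpha$. If $|S|=|Y|$, then $\kappa=\alpha=|Y|=|S|$, and an independent set of size $\alpha$ is a whole partite set.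
\end{proof}

Since also $N^+(V(D))=V(D)$, every $\alpha$-strong multipartite tournament has a cycle factor $\sigma$. If it is a Hamiltonian cycle, Lemma~\ref{lem:exchange} asks for an even cycle in $E_\sigma$. The following published result provides one in dense strong digraphs; $2$-cycles are allowed and count as even.

\begin{theorem}[Chung, Goddard and Kleitman~\cite{CGK}]\label{thm:CGK}
Every strong digraph with $n$ vertices and at least $\lfloor(n+1)^2/4\rfloor$ arcs contains a cycle of even length.
\end{theorem}

We need $E_\sigma$ to be strong and dense. Call a set $X$ with $\emptyset\ne X\subsetneq V(D)$ \emph{tight} if $|N^+(X)|=|X|$.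

\begin{lemma}\label{lem:tight}
Let $\sigma$ be a cycle factor of $D$ and $\emptyset\ne X\subsetneq V(D)$. The following are equivalent: $X$ is tight; $N^+(X)=\sigma(X)$; no arc of $E_\sigma$ leaves $X$. In particular, $E_\sigma$ is strong if and only if there is no tight set.
\end{lemma}

\begin{proof}
Always $\sigma(X)\subseteq N^+(X)$, so the first two statements are equivalent. An arc $v\rightsquigarrow u$ with $v\in X$ and $u\notin X$ exists exactly when some $v\in X$ has an out-neighbor $\sigma(u)\notin\sigma(X)$, that is, when $N^+(X)\not\subseteq\sigma(X)$. A digraph is strong if and only if an arc leaves every nonempty proper subset of its vertex set.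
\end{proof}

\begin{lemma}\label{lem:count}
If $D$ is $\kappa$-strong, then every vertex has at least $\kappa$ out-neighbors and at least $\kappa$ in-neighbors, and $n\ge\alpha+2\kappa$. For every cycle factor $\sigma$, the digraph $E_\sigma$ has at least $n(n-\alpha)/2-n$ arcs.
\end{lemma}

\begin{proof}
If $v$ had fewer than $\kappa$ out-neighbors, deleting them would leave at least two vertices, among them $v$ with no outgoing arc; the same holds for in-neighbors. A vertex of a largest partite set has $n-\alpha$ neighbors, so $n-\alpha\ge2\kappa$. If $V_1,\dots,V_c$ are the partite sets, then $\sum_i|V_i|^2\le\alpha n$, so $D$ has $(n^2-\sum_i|V_i|^2)/2\ge n(n-\alpha)/2$ arcs. The arcs $v\rightsquigarrow u$ of $E_\sigma$ correspond to the arcs $v\to\sigma(u)$ of $D$ other than the $n$ arcs $v\to\sigma(v)$.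
\end{proof}

\begin{proposition}\label{prop:up}
If $D$ is $(\alpha+1)$-strong and $n\ge15$, then $D$ has a cycle factor with at least two cycles.
\end{proposition}

\begin{proof}
Let $\sigma$ be a cycle factor; we may assume that it is a Hamiltonian cycle. By Lemma~\ref{lem:surplus} there is no tight set, so $E_\sigma$ is strong. By Lemma~\ref{lem:count}, $\alpha\le(n-2)/3$, so $n-\alpha\ge2(n+1)/3$, and $E_\sigma$ has at least
\[
\frac{n(n+1)}3-n=\frac{n(n-2)}3\ \ge\ \frac{(n+1)^2}4
\]
arcs; the last inequality is equivalent to $n^2-14n-3\ge0$, which holds for $n\ge15$. Theorem~\ref{thm:CGK} gives an even cycle in $E_\sigma$, and Lemma~\ref{lem:exchange} concludes.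
\end{proof}

The extra unit of connectivity was used twice: to make $E_\sigma$ strong and, less essentially, in the count. It is not needed again until the descent is complete. The parity argument cannot replace the descent: applied to three cycles, an even exchange gives an even number of cycles, but not necessarily two.

\section{Two cycles that cannot be merged}\label{sec:two}

Throughout this section $C$ and $C'$ are disjoint cycles of $D$ that are \emph{non-mergeable}: no cycle of $D$ has vertex set $C\cup C'$. The absence of $2$-cycles of the exchange digraph between them reads:
\begin{equation}\label{eq:merge}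
\text{for } x\in C \text{ and } y\in C', \text{ not both } x\to y^+ \text{ and } y\to x^+ .
\end{equation}
One might hope that all arcs between $C$ and $C'$ go in the same direction. A missing arc can prevent this.

\begin{example}\label{ex:backward}
Let $C=xx^+x^-x$ and $C'=yy^+y^{++}y$ be $3$-cycles, let $\{x^-,y^+\}$ be a partite set and all other partite sets singletons. Let $y\to x$, and let all other arcs between the cycles go from $C$ to $C'$. A Hamiltonian cycle would consist of the arc $yx$, the only path $xx^+x^-$ through $C$ that starts at $x$, the only path $y^+y^{++}y$ through $C'$ that ends at $y$, and an arc from $x^-$ to $y^+$, which does not exist. So $C$ and $C'$ are non-mergeable.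
\end{example}

The goal of this section is Proposition~\ref{prop:backward}: there is always a preferred direction, and every arc against it looks as in this example, with one partite set responsible for all such arcs. Rule~\eqref{eq:merge} alone is too local for this. The additional tool is to dissolve a path into pieces and to insert them into a cycle. A segment (subpath) $Q$ of a path disjoint from a cycle $K$ is \emph{insertable} into $K$ \emph{via} the arc $dd^+$ of $K$ if $d$ is an in-neighbor of the first vertex of $Q$ and $d^+$ is an out-neighbor of the last vertex of $Q$.

\begin{lemma}\label{lem:insert}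
If a path $P$ disjoint from a cycle $K$ can be partitioned into consecutive segments, each insertable into $K$, then some cycle has vertex set $V(P)\cup V(K)$.
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_k$ be the segments in order. If $P_i$ and $P_j$ with $i<j$ use the same arc $dd^+$, then the segment $P_iP_{i+1}\cdots P_j$ is insertable via $dd^+$, and we replace $P_i,\dots,P_j$ by it. Repeating this, we reach a partition whose segments use distinct arcs, and we insert them all.
\end{proof}

A vertex of one of the two cycles is \emph{outward} if it has no in-neighbor on the other cycle, \emph{inward} if it has no out-neighbor on the other cycle, and \emph{mixed} otherwise. No vertex is both outward and inward, since each cycle meets at least two partite sets. In a tournament a mixed vertex can be inserted into the other cycle; here it may need the company of a neighbor.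

\begin{lemma}\label{lem:mixed}
Let $x\in C$ be mixed and not insertable into $C'$. Then both segments $x^-x$ and $xx^+$ are insertable into $C'$, and there is $d\in C'$ with $d\to x$, $d^+\in V(x)$ and $x^+\to d^+$. The same holds with $C$ and $C'$ interchanged.
\end{lemma}

\begin{proof}
List the neighbors of $x$ on $C'$ in cyclic order. Both in- and out-neighbors occur, so some in-neighbor $d$ is followed in this list by an out-neighbor $d'$. The vertices of $C'$ strictly between $d$ and $d'$ lie in $V(x)$, so there is at most one, and there is one since $x$ is not insertable. Thus $d\to x\to d^{++}$ and $d^+\in V(x)$. Both $x^+$ and $x^-$ are adjacent to $d^+$, since they lie outside $V(x)$. By~\eqref{eq:merge} for $x$ and $d^+$, the arc $x\to d^{++}$ excludes $d^+\to x^+$. So $x^+\to d^+$, and $xx^+$ is insertable via $dd^+$. By~\eqref{eq:merge} for $x^-$ and $d$, the arc $d\to x$ excludes $x^-\to d^+$. So $d^+\to x^-$, and $x^-x$ is insertable via $d^+d^{++}$.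
\end{proof}

If all vertices of $C$ were mixed we could try to cut $C$ into singletons and pairs and insert all of it into $C'$. The only obstacle is parity, and it can be overcome.

\begin{lemma}\label{lem:unmixed}
Each of $C$ and $C'$ contains a vertex that is not mixed.
\end{lemma}

\begin{proof}
By symmetry it suffices to derive a contradiction from the assumption that all vertices of $C=c_0c_1\cdots c_{p-1}c_0$ are mixed; indices are taken modulo $p$.

\emph{Step 1: no $c_i$ is insertable into $C'$, every pair $c_ic_{i+1}$ is, and $p$ is odd.} Suppose that $c_i$ is insertable. Partition the path $c_{i+1}c_{i+2}\cdots c_i$ from the start: take the current vertex alone if it is insertable, and together with the next vertex otherwise. The next vertex exists, because the last vertex $c_i$ is insertable, and the pair is insertable by Lemma~\ref{lem:mixed}. Lemma~\ref{lem:insert} merges $C$ and $C'$, a contradiction. So no $c_i$ is insertable, and every pair is insertable by Lemma~\ref{lem:mixed}. If $p$ were even, we could partition $C$ into pairs.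

\emph{Step 2: all vertices of $C'$ are mixed.} Suppose that $d\in C'$ is outward; we show that $d^+$ is outward. Let $c\in C$ with $c\to d^+$. Then $d\to c$ would make $c$ insertable, and $c\to d$ is excluded, so $c\in V(d)$. Hence $c^+$ is adjacent to $d$, so $d\to c^+$, and together with $c\to d^+$ this violates~\eqref{eq:merge}. Thus $d^+$ is outward, and by repetition so is every vertex of $C'$. Then no arc goes from $C$ to $C'$, although the vertices of $C$ are mixed. Reversing all arcs preserves the assumption on $C$ and turns inward vertices into outward ones, so $C'$ has no inward vertex either.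

\emph{Step 3.} By Step 2, Step 1 applies to $C'$: no vertex of $C'$ is insertable into $C$. Fix $i$ and take $d$ as in Lemma~\ref{lem:mixed} for $x=c_i$, so that $d\to c_i$, $d^+\in V(c_i)$ and $c_{i+1}\to d^+$. If $d^+\to c_{i+2}$, then $d^+$ is insertable into $C$ via $c_{i+1}c_{i+2}$. If $c_{i+2}\to d^+$, then $c_ic_{i+1}c_{i+2}$ is insertable via $dd^+$, the remaining $p-3$ vertices of $C$, an even number, split into insertable pairs, and Lemma~\ref{lem:insert} merges the cycles. Both cases are impossible, so $c_{i+2}\in V(d^+)=V(c_i)$. This holds for all $i$, and $p$ is odd, so all vertices of $C$ lie in one partite set, which is absurd.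
\end{proof}

\begin{lemma}\label{lem:direction}
Exactly one of the following holds: $C$ has outward but no inward vertices and $C'$ has inward but no outward vertices, or the same with $C$ and $C'$ interchanged.
\end{lemma}

\begin{proof}
Suppose that $x\in C$ and $y\in C'$ are both outward. An arc between them would give one of them an in-neighbor, so $V(x)=V(y)$. Then $x$ is adjacent to $y^+$ and $y$ to $x^+$, so $x\to y^+$ and $y\to x^+$, against~\eqref{eq:merge}. By reversal, $C$ and $C'$ do not both contain inward vertices. Now use Lemma~\ref{lem:unmixed}. If $C$ has an outward vertex, then $C'$ has none, so $C'$ has an inward vertex, and then $C$ has none. Otherwise $C$ has an inward vertex, so $C'$ has none, and $C'$ has an outward vertex.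
\end{proof}

We write $C\succ C'$ in the first case and $C'\succ C$ in the second. If $C\succ C'$, an arc from $C'$ to $C$ is called \emph{backward}. Both ends of a backward arc are mixed: its head lies on $C$ and is not outward, and its tail lies on $C'$ and is not inward.

\begin{proposition}\label{prop:backward}
Let $C\succ C'$. There is a partite set $W$ such that $x^-\in W$ and $y^+\in W$ for every backward arc $y\to x$.
\end{proposition}

\begin{proof}
For a mixed vertex $x\in C$ let $s(x)$ be the last outward vertex before $x$ on $C$, and for a mixed vertex $y\in C'$ let $t(y)$ be the first inward vertex after $y$ on $C'$. These vertices serve as anchors: $s(x)$ does not change when $x$ is replaced by a mixed predecessor $x^-$, nor $t(y)$ when $y$ is replaced by a mixed successor $y^+$. Let $y\to x$ be a backward arc.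

\emph{Step 1: $y^+\in V(s(x))$.} Write $C=c_0c_1\cdots c_{p-1}c_0$ with $c_0=s(x)$ and $x=c_i$, so that $c_1,\dots,c_i$ are mixed. Let $m\in\{1,\dots,i\}$ be minimal with $y\to c_m$. Suppose $y^+\notin V(c_0)$. Then $c_0\to y^+$, as $c_0$ is outward. If $m=1$, this violates~\eqref{eq:merge}. So $m\ge2$, and the cycle
\[
K:\quad c_mc_{m+1}\cdots c_0\to y^+\cdots y\to c_m
\]
covers $C\cup C'$ except for the path $Q=c_1\cdots c_{m-1}$. We insert $Q$ into $K$. By the choice of $m$, no vertex of $Q$ is an out-neighbor of $y$, so a segment of $Q$ insertable into $C'$ uses an arc other than $yy^+$, and such an arc belongs to $K$. It thus suffices to partition $Q$ into segments insertable into $C'$. The vertex $c_1$ is insertable alone, for otherwise $c_0c_1$ would be insertable by Lemma~\ref{lem:mixed}, and $c_0$ would have an in-neighbor on $C'$. By the same lemma, two consecutive vertices of $Q$ are both insertable alone or form an insertable pair. If $|Q|$ is odd we take $c_1$ alone; the rest of $Q$, or all of $Q$ if $|Q|$ is even, is cut into consecutive pairs, each inserted as a pair or as two singletons. Lemma~\ref{lem:insert} gives a cycle covering $C\cup C'$, a contradiction.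

\emph{Step 2: $x^-\in V(t(y))$.} In the reversed digraph $C'\succ C$, the arc becomes a backward arc with tail $x$ and head $y$, the successor of $x$ is $x^-$, and the last outward vertex before $y$ is $t(y)$. So this is Step 1.

\emph{Step 3: $V(x^-)=V(y^+)$.} Otherwise $x^-$ and $y^+$ are adjacent. By~\eqref{eq:merge} for $x^-$ and $y$, the arc $y\to x$ excludes $x^-\to y^+$, so $y^+\to x^-$ is a backward arc. Then $x^-$ is mixed and $s(x^-)=s(x)$, and Step 1 for the two arcs puts both $y^+$ and $y^{++}$ into $V(s(x))$, a contradiction.

By Steps 1--3, each backward arc $y\to x$ determines a partite set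
\begin{equation}\label{eq:set}
V(x^-)=V(y^+)=V(s(x))=V(t(y)).
\end{equation}

\emph{Step 4: this set is the same for all backward arcs.} Let $y_1\to x_1$ and $y_2\to x_2$ be backward arcs with sets $W_1\ne W_2$. Then $x_1\ne x_2$ and $y_1\ne y_2$, and $y_1^+\in W_1$ is adjacent to $x_2^-\in W_2$. If $y_1^+\to x_2^-$, then both ends of this backward arc are mixed, so $s(x_2^-)=s(x_2)$ and $t(y_1^+)=t(y_1)$, and~\eqref{eq:set} for this arc gives $W_2=V(s(x_2^-))=V(t(y_1^+))=W_1$. Hence $x_2^-\to y_1^+$, and by symmetry $x_1^-\to y_2^+$. Now
\[
y_1\to x_1\cdots x_2^-\to y_1^+\cdots y_2\to x_2\cdots x_1^-\to y_2^+\cdots y_1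
\]
is a cycle covering $C\cup C'$, a contradiction. If there is no backward arc, any partite set can be taken as $W$.
\end{proof}

In a tournament no partite set contains two vertices $x^-$ and $y^+$, so there is no backward arc and $C\Rightarrow C'$, as in Example~\ref{ex:nine}. In general we translate the proposition into the exchange digraph. For $a\in C$ and $b\in C'$ the pair $(a,b)$ is
\begin{itemize}
\item \emph{forward} if $a\to b^+$, that is, $a\rightsquigarrow b$;
\item \emph{null} if $V(a)=V(b^+)$;
\item \emph{backward} if $b^+\to a$; in this case $a^-\in W$ and $b^{++}\in W$.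
\end{itemize}
Exactly one of these holds. The next lemma shows that pairs that are not forward cannot cluster.

\begin{lemma}\label{lem:pairs}
Let $C\succ C'$, $a\in C$ and $b\in C'$.
\begin{enumerate}
\item[(i)] If $(a,b)$ is backward, then $(a,b^+)$ and $(a^-,b)$ are forward.
\item[(ii)] If neither $(a,b)$ nor $(a,b^+)$ is forward, then $(a,b)$ is null, $(a,b^+)$ is backward and $(a,b^{++})$ is forward.
\item[(iii)] If neither $(a,b)$ nor $(a^+,b)$ is forward, then $(a,b)$ is backward, $(a^+,b)$ is null and $(a^{++},b)$ is forward.
\item[(iv)] At least $|C'|/3$ vertices $b'\in C'$ satisfy $a\rightsquigarrow b'$, and at least $|C|/3$ vertices $a'\in C$ satisfy $a'\rightsquigarrow b$.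
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $a^-,b^{++}\in W$, the vertices $a,a^{--},b^+,b^{+3}$ are outside $W$. The pair $(a,b^+)$ is not null, because $a\notin W$ and $b^{++}\in W$, and not backward, because $b^{+3}\notin W$. The pair $(a^-,b)$ is not null, because $a^-\in W$ and $b^+\notin W$, and not backward, because $a^{--}\notin W$.

(ii) By (i), $(a,b)$ is not backward, so it is null. Then $(a,b^+)$ is not null, since $V(b^+)\ne V(b^{++})$, so it is backward, and (i) shows that $(a,b^{++})$ is forward.

(iii) By (i), $(a^+,b)$ is not backward, so it is null, that is, $V(a^+)=V(b^+)$. Then neither $(a,b)$ nor $(a^{++},b)$ is null. Hence $(a,b)$ is backward. If $(a^{++},b)$ were backward, (i) would make $(a^+,b)$ forward; so $(a^{++},b)$ is forward.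

(iv) By (ii), each of the $|C'|$ windows $b',b'^+,b'^{++}$ of three consecutive vertices of $C'$ contains an out-neighbor of $a$ in the exchange digraph, and each vertex lies in three windows. The second claim follows in the same way from (iii).
\end{proof}

\section{Three cycles in cyclic order}\label{sec:three}

A \emph{cyclic triple} consists of pairwise disjoint and pairwise non-mergeable cycles $C_1,C_2,C_3$ with $C_1\succ C_2\succ C_3\succ C_1$. Indices are taken modulo $3$, and $W_i$ is the partite set of Proposition~\ref{prop:backward} for $C_i\succ C_{i+1}$. For $a\in C_i$ put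
\[
\Gamma^+(a)=\{b\in C_{i+1}:a\rightsquigarrow b\},\qquad \Gamma^-(a)=\{c\in C_{i-1}:c\rightsquigarrow a\}.
\]
By Lemma~\ref{lem:pairs}(iv), these sets contain at least a third of $C_{i+1}$ and of $C_{i-1}$, respectively; in particular they are nonempty. We look for triangles and hexagons. It is easy to walk $a\rightsquigarrow y\rightsquigarrow z$ from $C_1$ through $C_2$ to $C_3$; the difficulty is to return to a prescribed vertex of $C_1$, since $\Gamma^-(a)$ may miss $z$. Two consecutive vertices often make up for each other's defects. Call $a\in C_1$ \emph{good} if
\[
\Gamma^+(a)\cup\Gamma^+(a^+)=C_2\quad\text{and}\quad\Gamma^-(a)\cup\Gamma^-(a^+)=C_3 .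
\]

\begin{lemma}\label{lem:good}
Among any four consecutive vertices of $C_1$, counted cyclically, at least one is good.
\end{lemma}

\begin{proof}
Say that $a\in C_1$ has \emph{type 1} if $a^-\in W_1$ and $a^+\notin W_1$, and \emph{type 2} if $a^{+3}\in W_3$ and $a^+\notin W_3$. We first show that a vertex $a$ that is not good has one of these types. Suppose $b\in C_2$ lies in neither $\Gamma^+(a)$ nor $\Gamma^+(a^+)$. By Lemma~\ref{lem:pairs}(iii), $(a,b)$ is backward and $(a^+,b)$ is null. So $a^-,b^{++}\in W_1$ and $V(a^+)=V(b^+)\ne W_1$, and $a$ has type 1. Suppose $c\in C_3$ lies in neither $\Gamma^-(a)$ nor $\Gamma^-(a^+)$. By Lemma~\ref{lem:pairs}(ii) for $C_3\succ C_1$, the pair $(c,a)$ is null and $(c,a^+)$ is backward. So $c^-,a^{+3}\in W_3$ and $V(a^+)=V(c)\ne W_3$, and $a$ has type 2.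

Two consecutive vertices cannot both have type 2, since $W_3$ would contain two consecutive vertices. If $a$ has type 1, then $a\notin W_1$ and $a^+\notin W_1$, so neither $a^+$ nor $a^{++}$ has type 1. Now suppose that four consecutive vertices are not good. One of the first two, say $a$, does not have type 2, so it has type 1. Then $a^+$ and $a^{++}$, which are among the four, both have type 2, a contradiction.
\end{proof}

\begin{lemma}\label{lem:trihex}
Every cyclic triple has a triangle or a hexagon.
\end{lemma}

\begin{proof}
Let $e\in C_1$ be good and $f=e^+$, and suppose that there is no triangle. Take $y\in\Gamma^+(e)$ and $z\in\Gamma^+(y)$. Then $z\not\rightsquigarrow e$, so $z\rightsquigarrow f$ by goodness, and therefore $f\not\rightsquigarrow y$. Take $y'\in\Gamma^+(f)$ and $z'\in\Gamma^+(y')$. Then $z'\not\rightsquigarrow f$, so $z'\rightsquigarrow e$. We have $y\ne y'$ because $f\rightsquigarrow y'$ and $f\not\rightsquigarrow y$, and $z\ne z'$ because $z\rightsquigarrow f$ and $z'\not\rightsquigarrow f$. So $e\rightsquigarrow y\rightsquigarrow z\rightsquigarrow f\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow e$ is a hexagon.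
\end{proof}

This is enough when the cycle factor has a fourth cycle. If the triple covers $D$, a triangle is useless and we need a hexagon. We find one in two situations: when one cycle is long compared with $\alpha$, and when all three are long in absolute terms. In both proofs, an \emph{edge} is a pair $(y,z)$ with $y\in C_2$, $z\in C_3$ and $y\rightsquigarrow z$, regarded as an edge of a bipartite graph on $C_2\cup C_3$.

\begin{lemma}\label{lem:long}
If some cycle of a cyclic triple has length at least $4\alpha+2$, there is a hexagon.
\end{lemma}

\begin{proof}
Rotating the indices, we may assume $|C_1|\ge4\alpha+2$. The bipartite graph of edges has no isolated vertex and at least three vertices on each side, so its edges do not all pass through one vertex. Pairwise intersecting edges of a bipartite graph do pass through one vertex, as the only alternative for a graph is a triangle. Hence there are disjoint edges $(y,z)$ and $(y',z')$. Let $U=\{u\in C_1:z'\rightsquigarrow u\rightsquigarrow y\}$. If $u\not\rightsquigarrow y$, then $(u,y)$ is null or backward, so $u\in V(y^+)$ or $u^-\in W_1$. If $z'\not\rightsquigarrow u$, then $u^+\in V(z')$ or $u^{++}\in W_3$. Each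 of these four conditions holds for at most $\alpha$ vertices $u$, so $|U|\ge|C_1|-4\alpha\ge2$. The same count applies to $U'=\{v\in C_1:z\rightsquigarrow v\rightsquigarrow y'\}$. Choose $u\in U$ and $v\in U'\setminus\{u\}$. Then $u\rightsquigarrow y\rightsquigarrow z\rightsquigarrow v\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow u$ is a hexagon.
\end{proof}

When $\alpha$ is comparable to the lengths this count is empty, and we return to good vertices. The idea is as follows. If no hexagon passes through a good vertex and its successor, then one of the two, $g$, closes almost every walk $g\rightsquigarrow y\rightsquigarrow z$ to a triangle. Two such vertices $g,g'$ with common out-neighbors $y,y'$ produce a hexagon, because a walk through $y$ or $y'$ may return to either of them. Four sets that each fill a third of $C_2$ must overlap, so four good vertices suffice.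

\begin{lemma}\label{lem:all}
If all three cycles of a cyclic triple have length at least $72$, there is a hexagon.
\end{lemma}

\begin{proof}
Suppose not, and let $q=|C_2|$, $r=|C_3|$. Take four disjoint blocks of five consecutive vertices of $C_1$. By Lemma~\ref{lem:good} the first four vertices of the $j$th block contain a good vertex $a_j$, and the sets $\{a_j,a_j^+\}$, $1\le j\le4$, are pairwise disjoint.

\emph{Claim.} For each $j$ there are $g_j\in\{a_j,a_j^+\}$ and a set $X_j$ with at most one vertex on $C_2$ and at most one on $C_3$ such that every edge $(y,z)$ with $y,z\notin X_j$ and $g_j\rightsquigarrow y$ satisfies $z\rightsquigarrow g_j$.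

Put $e=a_j$ and $f=a_j^+$. Suppose first that no edge $(y,z)$ has $e\rightsquigarrow y$ and $z\rightsquigarrow f$. Then every edge with $e\rightsquigarrow y$ has $z\rightsquigarrow e$ by goodness, and we take $g_j=e$, $X_j=\emptyset$. Otherwise let $(y_0,z_0)$ be an edge with $e\rightsquigarrow y_0$ and $z_0\rightsquigarrow f$, and take $g_j=f$, $X_j=\{y_0,z_0\}$. Let $(y,z)$ be an edge avoiding $X_j$ with $f\rightsquigarrow y$. If $z\rightsquigarrow e$, then $e\rightsquigarrow y_0\rightsquigarrow z_0\rightsquigarrow f\rightsquigarrow y\rightsquigarrow z\rightsquigarrow e$ is a hexagon. So $z\not\rightsquigarrow e$, and $z\rightsquigarrow f$ by goodness. The claim is proved.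

For finite sets, $|\bigcup_jS_j|\ge\sum_j|S_j|-\sum_{j<k}|S_j\cap S_k|$, since a point in $i\ge1$ of the sets contributes $i-\binom i2\le1$ to the right side. With $S_j=\Gamma^+(g_j)\subseteq C_2$ this gives
\[
\sum_{j<k}|S_j\cap S_k|\ \ge\ \frac{4q}3-q=\frac q3 .
\]
There are six pairs, so $|S_j\cap S_k|\ge q/18\ge4$ for some $j<k$. The set $X=X_j\cup X_k$ has at most two vertices on each of $C_2,C_3$. Choose distinct $y,y'\in(S_j\cap S_k)\setminus X$. Each of $\Gamma^+(y)\setminus X$ and $\Gamma^+(y')\setminus X$ has at least $r/3-2\ge2$ elements, so we can choose $z$ in the first and $z'\ne z$ in the second. The claim for $k$ and the edge $(y,z)$ gives $z\rightsquigarrow g_k$, and the claim for $j$ and the edge $(y',z')$ gives $z'\rightsquigarrow g_j$. Thus $g_j\rightsquigarrow y\rightsquigarrow z\rightsquigarrow g_k\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow g_j$ is a hexagon, a contradiction.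
\end{proof}

\section{From many cycles to two}\label{sec:down}

Sections~\ref{sec:two} and~\ref{sec:three} used no connectivity. It enters now, through one observation. If $C\succ C'$ with partite set $W$, then the tails of all backward arcs lie in $\{y\in C':y^+\in W\}$, a set of $|W\cap C'|$ vertices, and the heads lie in $\{x\in C:x^-\in W\}$, a set of $|W\cap C|$ vertices. Neither set exhausts its cycle, because $W$ contains no two consecutive vertices. So few deletions destroy all backward arcs.

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
Two complementary cycles form a cycle factor with at least two cycles. For the converse let $t\ge2$ be minimal such that $D$ has a cycle factor $C_1,\dots,C_t$ with exactly $t$ cycles, and suppose $t\ge3$. By minimality,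
\begin{enumerate}
\item[(a)] any two of the cycles are non-mergeable;
\item[(b)] the union of three of the cycles cannot be covered exactly by two disjoint cycles;
\item[(c)] if $t\ge4$, the union of three of the cycles cannot be covered exactly by one cycle.
\end{enumerate}
Indeed, a violation would give a cycle factor with $t-1\ge2$, $t-1\ge2$ or $t-2\ge2$ cycles. By (a) and Lemma~\ref{lem:direction}, $\succ$ is a tournament on $\{C_1,\dots,C_t\}$.

\emph{Step 1: no cycle $C_i$ satisfies $C_i\succ C_j$ for all $j\ne i$.} Suppose that $C_1$ does, and let $W^j$ be the partite set for $C_1\succ C_j$. We first show that one set serves for all arcs entering $C_1$. Let $y\to x$ and $y'\to x'$ be arcs with $x,x'\in C_1$, $y\in C_j$, $y'\in C_k$, $j,k\ge2$ and $W^j\ne W^k$. Then $j\ne k$, and $x\ne x'$ since $x^-\in W^j$ and $x'^-\in W^k$. The vertices $y^+\in W^j$ and $x'^-\in W^k$ are adjacent. An arc $y^+\to x'^-$ would be backward and force $y^{++}\in W^j$, next to $y^+\in W^j$. So $x'^-\to y^+$, and by symmetry $x^-\to y'^+$. Then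
\[
y\to x\cdots x'^-\to y^+\cdots y\qquad\text{and}\qquad y'\to x'\cdots x^-\to y'^+\cdots y'
\]
are disjoint cycles covering $C_1\cup C_j\cup C_k$, against (b). Hence there is a partite set $W$ with $x^-,y^+\in W$ for every arc $y\to x$ entering $C_1$. Such an arc exists because $D$ is strong, so $W$ meets $C_1$. The set $X=\{y\notin C_1:y^+\in W\}$ therefore has $|W\setminus C_1|\le\alpha-1$ elements. In $D-X$ no arc enters $C_1$, and $C_2\setminus X\ne\emptyset$. So $D-X$ is not strong, although $D$ is $\alpha$-strong.

\emph{Step 2: $t=3$, the cycles form a cyclic triple, and there is no hexagon.} By Step 1 every vertex of the tournament $\succ$ has an in-neighbor, so following in-neighbors we find a cycle in it. A shortest such cycle has length $3$: if it were longer, the arc between its first and third vertex would close a shorter cycle in either direction. So we may assume $C_1\succ C_2\succ C_3\succ C_1$. By (b) this cyclic triple has no hexagon, so by Lemma~\ref{lem:trihex} it has a triangle, and (c) gives $t=3$. No assumption on $n$ has been used so far.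

\emph{Step 3: lengths.} By Lemma~\ref{lem:long}, all three cycles have length at most $4\alpha+1$, so $n\le12\alpha+3$. This is a contradiction if $n\ge12\alpha+4$. So let $n\ge1731$; then $\alpha\ge(n-3)/12\ge144$. Let $C_k$ be any of the three cycles, and let $C\succ C'$ be the other two, with partite set $W$. Deleting $C_k$ and the set $\{y\in C':y^+\in W\}$ leaves $C$, a nonempty part of $C'$, and no arc from the latter to the former. Since $D$ is $\alpha$-strong, $|C_k|+|W\cap C'|\ge\alpha$. Deleting $C_k$ and $\{x\in C:x^-\in W\}$ instead gives $|C_k|+|W\cap C|\ge\alpha$. Adding the two inequalities and using $|W\cap C|+|W\cap C'|\le\alpha$, we get $|C_k|\ge\alpha/2\ge72$. This holds for each $k$, so Lemma~\ref{lem:all} yields a hexagon, contradicting Step 2. Hence $t=2$.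
\end{proof}

The constant is $1731=24\cdot72+3$, and $72=18\cdot4$ comes from the overlap count in Lemma~\ref{lem:all}.

\begin{remark}\label{rem:source}
Step 1 fails if $D$ is only $(\alpha-1)$-strong. Take $C_1=C$ and $C_3=C'$ from Example~\ref{ex:backward}, and add a $3$-cycle $C_2$ of singleton partite sets with $C_1\Rightarrow C_2\Rightarrow C_3$. Then $\alpha=2$, and $D$ is strong, since $xx^+x^-$, a path through $C_2$, and $y^+y^{++}y$ form a Hamiltonian cycle. But $C_1\succ C_2$ and $C_1\succ C_3$, and $D$ is not cycle complementary: of two complementary cycles one avoids the arc $yx$ and is therefore one of $C_1,C_2,C_3$; removing $C_1$ or $C_3$ leaves a digraph that is not strong, and removing $C_2$ leaves a non-mergeable pair.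
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be $(\alpha+1)$-strong with $n\ge1731$. By Proposition~\ref{prop:up}, $D$ has a cycle factor with at least two cycles. Since $D$ is also $\alpha$-strong, Theorem~\ref{thm:reduction} shows that it is cycle complementary. Up to isomorphism there are only finitely many multipartite tournaments with at most $1730$ vertices.
\end{proof}

\section{Connectivity $\alpha$ and tight sets}\label{sec:tight}

If $D$ is only $\alpha$-strong, tight sets can occur: enlarge $S$ in Example~\ref{ex:nofactor} to $\alpha$ vertices, and $Y$ is tight. Then the exchange digraph is not strong and Theorem~\ref{thm:CGK} does not apply. In return, Lemma~\ref{lem:surplus} describes tight sets so precisely that an even cycle can be found by hand. The hypothesis $\alpha\ge2$ gives two vertices in the set $Y$ of that lemma to exchange; Example~\ref{ex:tournament} shows that it cannot be dropped.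

\begin{proposition}\label{prop:alpha}
If $\alpha\ge2$, $D$ is $\alpha$-strong and $n\ge19$, then $D$ has a cycle factor with at least two cycles.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:surplus} and Hall's theorem, $D$ has a cycle factor. Suppose that every cycle factor is a Hamiltonian cycle, fix one, $\sigma$, and let $E=E_\sigma$. The reversed digraph with the Hamiltonian cycle $\sigma^{-1}$ satisfies the same assumptions, so everything we prove for $(D,\sigma)$ holds for it as well. By Lemma~\ref{lem:exchange}, $E$ has no even cycle and in particular no $2$-cycle. By Lemma~\ref{lem:count}, $n\ge3\alpha$, and $E$ has at least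
\[
\frac{n(n-n/3)}2-n=\frac{n^2}3-n\ \ge\ \frac{(n+1)^2}4
\]
arcs, the inequality being equivalent to $n^2-18n-3\ge0$, which holds for $n\ge19$. By Theorem~\ref{thm:CGK}, $E$ is not strong, so tight sets exist by Lemma~\ref{lem:tight}.

\medskip
\emph{Step 1: the structure of a tight set.} Let $X$ be tight, and put
\[
Y=X\setminus N^+(X),\qquad R=X\cap N^+(X),\qquad S=N^+(X)\setminus X .
\]
Then $X=Y\cup R$ and $\sigma(X)=N^+(X)=R\cup S$. By Lemma~\ref{lem:surplus}, $Y$ is a partite set and $|Y|=|S|=\alpha$. Every vertex of $R$ is adjacent to every vertex of $Y$, and no arc goes from $X$ to $Y$, so $Y\Rightarrow R$.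

We claim that exactly one $b\in Y$ has $\sigma(b)\in R$. If distinct $y,y'\in Y$ had $\sigma(y),\sigma(y')\in R$, then $y\to\sigma(y')$ and $y'\to\sigma(y)$ would give the $2$-cycle $y\rightsquigarrow y'\rightsquigarrow y$. If no such vertex exists, then $\sigma(Y)=S$ by cardinality, hence $\sigma(R)=R$, and $R=\emptyset$ because $\sigma$ is a single cycle on $V(D)$. Then $N^+(Y)=S$, and every vertex of $Y$ has at least $\alpha=|S|$ out-neighbors, so $Y\Rightarrow S=\sigma(Y)$, and any two vertices of $Y$ form a $2$-cycle of $E$. This proves the claim. Now $\sigma(Y\setminus\{b\})$ covers $\alpha-1$ vertices of $S$, so exactly one $u\in R$ has $\sigma(u)\in S$. Put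
\[
P=\{x\in X:\sigma(x)\in R\}=\{b\}\cup(R\setminus\{u\}).
\]
Since $Y\Rightarrow R$, we have $y\rightsquigarrow x$ for all $y\in Y$ and $x\in P$ with $x\ne y$. As $E$ has no $2$-cycle,
\begin{equation}\label{eq:noarc}
E \text{ has no arc from } P \text{ to } Y\setminus\{b\} \text{ and no arc from } R\setminus\{u\} \text{ to } b .
\end{equation}

\medskip
\emph{Step 2: the case $\alpha\ge3$.} Let $X$ be tight. By Lemma~\ref{lem:tight} and~\eqref{eq:noarc}, every arc of $E$ with tail in $R\setminus\{u\}$ has its head in $R$. In terms of $D$, every out-neighbor of a vertex of $R\setminus\{u\}$ lies in $\sigma(R)\subseteq R\cup\{\sigma(u)\}$. If $R\ne\{u\}$, then in $D-\{u,\sigma(u)\}$ no arc leaves the nonempty set $R\setminus\{u\}$, while $Y$ is still present; since $2<\alpha$, this contradicts $\alpha$-strong connectivity. So $R=\{u\}$, and every tight set has $\alpha+1$ elements.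

Let $L=V(D)\setminus\sigma(X)$, a nonempty proper subset. Since $N^+(X)=\sigma(X)$, all in-neighbors of vertices of $L$ lie in $V(D)\setminus X=\sigma^{-1}(L)$. So $L$ is tight in the reversed digraph, and $|L|=\alpha+1$ too. Hence $n=|X|+|L|=2\alpha+2<3\alpha\le n$, a contradiction.

\medskip
\emph{Step 3: the case $\alpha=2$.} Deleting $u$ and $\sigma(u)$ is now too expensive, and we use the absence of longer even cycles instead. The strong components of a digraph, that is, its maximal strong subdigraphs, can be ordered so that all arcs between them go from later to earlier components, and any component that no arc leaves may be put first: repeatedly remove a component that no arc leaves. Let $K_1,\dots,K_s$, $s\ge2$, be the components of $E$ in such an order. For $i<s$ no arc of $E$ leaves $X_i=K_1\cup\dots\cup K_i$, so $X_i$ is tight; let $Y_i,R_i,S_i$ be its sets from Step 1.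

\emph{Claim 1. Let $i<s$ and $Y_i\subseteq K_i$. Then $K_i=\{a,b,u\}$, where $Y_i=\{a,b\}$ and $b,u$ are the vertices of Step 1 for $X_i$.}

We have $X_i=\{a,u\}\cup P$. By~\eqref{eq:noarc}, within $X_i$ the vertex $a$ has no in-neighbor in $E$ other than $u$, and $b$ has none other than $a$ and $u$. Since $K_i$ is strong and contains $a$ and $b$, the vertex $a$ has an in-neighbor in $K_i$; so $u\in K_i$ and $u\rightsquigarrow a$. Suppose there is $q\in K_i\setminus\{a,b,u\}$; then $q\in R_i\setminus\{u\}\subseteq P$. Take a path in $E$ inside $K_i$ from $q$ to $u$, of length $\ell$. It avoids $a$ and $b$, because the first of these vertices on the path would have to be entered from $u$, which is the last vertex. By Step 1, $a\rightsquigarrow q$, $a\rightsquigarrow b$ and $b\rightsquigarrow q$. So $E$ has the cycles $a\,q\cdots u\,a$ and $a\,b\,q\cdots u\,a$ of lengths $\ell+2$ and $\ell+3$, one of which is even, a contradiction.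

\emph{Claim 2. $Y_i=Y_{i-1}$ for $2\le i\le s-1$.}

Suppose not; then the partite sets $Y_i$ and $Y_{i-1}$ are disjoint. A vertex $y\in Y_i\cap X_{i-1}$ would be outside $N^+(X_i)\supseteq N^+(X_{i-1})$ and hence in $Y_{i-1}$. So $Y_i\subseteq K_i$, and $K_i=\{a,b,u\}$ by Claim 1. Now $Y_{i-1}\subseteq X_i\setminus Y_i=R_i\subseteq\sigma(X_i)$, and $Y_{i-1}$ is disjoint from $N^+(X_{i-1})=\sigma(X_{i-1})$. Therefore $Y_{i-1}\subseteq\sigma(K_i)=\{\sigma(a),\sigma(b),\sigma(u)\}$. But $\sigma(a)$ and $\sigma(u)$ lie in $S_i$, outside $X_i$, so $|Y_{i-1}|\le1$, a contradiction.

Since $Y_1\subseteq X_1=K_1$, Claim 1 gives $|K_1|=3$. As the first component could be chosen freely, every component of $E$ that no arc leaves has three vertices. By Claim 2, $Y_{s-1}=Y_1$, and $Y_{s-1}\Rightarrow R_{s-1}$, so $R_{s-1}\subseteq N^+(X_1)=\sigma(X_1)$. Hence $|R_{s-1}|\le3$ and $|X_{s-1}|\le5$.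

It remains to bound $K_s$, which no arc of $E$ enters. The exchange digraph $E^*$ of the reversed digraph with respect to $\sigma^{-1}$ has an arc from $v$ to $w\ne v$ if and only if $\sigma^{-1}(w)\to v$ in $D$, that is, if and only if $\sigma^{-1}(w)\rightsquigarrow\sigma^{-1}(v)$ in $E$. So $\sigma^{-1}$ is an isomorphism from $E^*$ to the reverse of $E$, and $\sigma(K_s)$ is a component of $E^*$ that no arc leaves. Thus $|K_s|=3$ and $n\le5+3=8$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\alpha\ge2$, let $D$ be $\alpha$-strong, and let $n\ge1731$ or $n\ge12\alpha+4$. In both cases $n\ge19$, so Proposition~\ref{prop:alpha} gives a cycle factor with at least two cycles, and $D$ is cycle complementary by Theorem~\ref{thm:reduction}. Example~\ref{ex:nofactor}, with $m\ge\alpha$ arbitrary, proves the second statement, and Example~\ref{ex:tournament}, with $n\ge3$ arbitrary, proves the third.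
\end{proof}

\begin{thebibliography}{9}

\bibitem{CGK}
F. R. K. Chung, W. Goddard, D. J. Kleitman,
\emph{Even cycles in directed graphs},
SIAM J. Discrete Math. 7 (1994) 474--483.

\bibitem{CDG}
\emph{Classes of Directed Graphs},
doi:10.1007/978-3-319-71840-8,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-71840-8.pdf}.

\end{thebibliography}
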